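# Mutually unbiased bases and a quartic energy: local minimizers that are not global

## 1. Four vectors in $\mathbb C^2$ and a path from energy $6$ to energy $16/3$

Take the standard basis $e_0,e_1$ of $\mathbb C^2$ together with the second orthonormal basis $y_\pm=\frac1{\sqrt2}(1,\pm i)$. A vector of the first basis and a vector of the second always satisfy $|\langle x,y\rangle|^2=\frac12$. Now move all four vectors at once, with one parameter $\theta$:
$$f_0=(\cos\theta,\sin\theta),\quad f_1=(\sin\theta,\cos\theta),\quad g_+=\tfrac1{\sqrt2}(e^{-i\theta},\,ie^{i\theta}),\quad g_-=\tfrac1{\sqrt2}(e^{i\theta},\,-ie^{-i\theta}).$$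
These are unit vectors, and at $\theta=0$ they are $e_0,e_1,y_+,y_-$. We want the sum of the fourth powers $|\langle\cdot,\cdot\rangle|^4$ over all ordered pairs of the four vectors. (Inner products are linear in the first argument.)

Inside the pairs, $\langle f_0,f_1\rangle=\sin2\theta$ and $\langle g_+,g_-\rangle=\frac12(e^{-2i\theta}-e^{2i\theta})=-i\sin2\theta$. Across,
$$|\langle f_0,g_+\rangle|^2=\tfrac12\big|\cos\theta\,e^{i\theta}-i\sin\theta\,e^{-i\theta}\big|^2=\tfrac12\big(1-2\cos\theta\sin\theta\,\sin2\theta\big)=\tfrac12\cos^22\theta .$$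
Exchanging $\cos\theta$ and $\sin\theta$ gives the same value for $|\langle f_1,g_+\rangle|^2$. Since $\langle f_j,g_-\rangle=\overline{\langle f_j,g_+\rangle}$, all four cross values equal $\frac12\cos^22\theta$. With $w=\sin^22\theta$, the sum consists of $4$ diagonal terms equal to $1$, $4$ terms $w^2$, and $8$ terms $\frac14(1-w)^2$:
$$4+4w^2+2(1-w)^2=6-4w+6w^2 .$$
It starts at $6$, decreases at once as $\theta$ leaves $0$, and at $w=\frac13$ reaches $\frac{16}3$, where every pair of distinct vectors has $|\langle\cdot,\cdot\rangle|^2=\frac13$.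

In general, let $\mathbb S$ be the unit sphere of $\mathbb C^d$ and for $f_1,\dots,f_n\in\mathbb S$ put
$$E(f_1,\dots,f_n)=\sum_{j=1}^n\sum_{k=1}^n|\langle f_j,f_k\rangle|^4. \tag{1}$$
The minimization of this quantity is related to $2$-designs (spherical $(2,2)$-designs) in $\mathbb C^d$. There is an easy lower bound. The operator $T=\sum_j(f_j\otimes f_j)(f_j\otimes f_j)^*$ is positive semidefinite on the symmetric square of $\mathbb C^d$, which has dimension $D=d(d+1)/2$. Its trace is $n$, and $\mathrm{tr}\,T^2=\sum_{j,k}|\langle f_j,f_k\rangle|^4=E$. Cauchy–Schwarz for the $D$ eigenvalues gives $n^2\le D\cdot E$, that is,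
$$E\ \ge\ \frac{2n^2}{d(d+1)}. \tag{2}$$
For $d=2$, $n=4$ the right side is $\frac{16}3$. So the starting point was not a local minimizer, and the path led to a global one.

A point of $\mathbb S^n$ is a *local minimizer* of $E$ if it has a neighborhood in $\mathbb S^n$ on which $E$ is at least its value there, and a *global minimizer* if this holds on all of $\mathbb S^n$. In the example nothing got stuck. The conjecture says that nothing ever does: for all positive integers $d$ and $n$, every local minimizer of (1) is a global minimizer.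

For $d=1$ the energy is the constant $n^2$, so there is nothing to prove. For few vectors the conjecture is also true.

**Proposition 1.** If $n\le d$, every local minimizer of (1) is an orthonormal system, hence a global minimizer.

**Proof.** We show that a system that is not orthonormal can be improved by an arbitrarily small move of one vector. Relabel so that $\langle f_1,f_2\rangle\ne0$. Since $n-1<d$, there is a unit vector $g\perp f_2,\dots,f_n$, and we choose its phase so that $\mathrm{Re}\langle f_1,g\rangle\ge0$. For small $\theta>0$ let $u_\theta=\cos\theta\,f_1+\sin\theta\,g$. Then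
$$\|u_\theta\|^2=1+2\sin\theta\cos\theta\,\mathrm{Re}\langle f_1,g\rangle\ge1,$$
and $\langle u_\theta,f_k\rangle=\cos\theta\,\langle f_1,f_k\rangle$ for $k\ge2$. So replacing $f_1$ by $u_\theta/\|u_\theta\|$ multiplies each $|\langle f_1,f_k\rangle|$, $k\ge2$, by a factor at most $\cos\theta$, which strictly decreases the one with $k=2$. Hence $E$ strictly decreases, while $u_\theta/\|u_\theta\|\to f_1$ as $\theta\to0$. So local minimizers are orthonormal systems. These have $E=n$, and $E\ge n$ always, from the diagonal terms. $\square$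

For larger $n$ the conjecture is false. The counterexamples are large relatives of the opening example.

## 2. Pauli-type matrices over $\mathbb F_q$ and $q+1$ unbiased bases

**Definition.** Two orthonormal bases of $\mathbb C^d$ are *unbiased* if $|\langle x,y\rangle|^2=1/d$ for all $x$ in one and $y$ in the other.

The bases $\{e_0,e_1\}$ and $\{y_+,y_-\}$ of Section 1 are unbiased in $\mathbb C^2$, and $\{\frac1{\sqrt2}(1,1),\frac1{\sqrt2}(1,-1)\}$ is unbiased to both. We now build $d+1$ pairwise unbiased bases for every $d=2^s$, in a form that makes later computations mechanical.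

**Recollections on $\mathbb F_q$.** Let $q=d=2^s$, $s\ge1$, and $F=\mathbb F_q$. The trace $\mathrm{Tr}\,x=x+x^2+x^4+\dots+x^{2^{s-1}}$ is an $\mathbb F_2$-linear map from $F$ onto $\mathbb F_2$, so each of its two values is taken $q/2$ times. Put $\chi(x)=(-1)^{\mathrm{Tr}\,x}$. The characters of $(F,+)$ are exactly $x\mapsto\chi(bx)$, $b\in F$, and $\sum_x\chi(bx)=0$ for $b\ne0$. For example, in $\mathbb F_4=\{0,1,\omega,\omega^2\}$ we have $\mathrm{Tr}\,0=\mathrm{Tr}\,1=0$ and $\mathrm{Tr}\,\omega=\mathrm{Tr}\,\omega^2=\omega+\omega^2=1$. In $\mathbb F_2$ the trace is the identity.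

Let $V=F^2$ and
$$[(a,b),(a',b')]=\mathrm{Tr}(ab'+a'b)\in\mathbb F_2 .$$
This is $\mathbb F_2$-bilinear and alternating. It is nondegenerate: if $\mathrm{Tr}(ab'+a'b)=0$ for all $a',b'$, then $\mathrm{Tr}(ab')=0$ for all $b'$ and $\mathrm{Tr}(a'b)=0$ for all $a'$, so $a=b=0$.

**Step 1: the matrices $W_p$.** This step produces a basis of $M_d(\mathbb C)$, indexed by $V$, whose commutation is governed by $[\cdot,\cdot]$. Index the coordinates of $\mathbb C^d$ by $F$ and put
$$P_ae_x=e_{x+a},\qquad Z_be_x=\chi(bx)e_x .$$
Then $Z_bP_ae_x=\chi(b(x+a))e_{x+a}$, so $Z_bP_a=\chi(ab)P_aZ_b$. Hence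
$$(P_aZ_b)^*=Z_bP_a=\chi(ab)P_aZ_b,\qquad (P_aZ_b)^2=\chi(ab)I .$$
For $p=(a,b)$ let $W_p=P_aZ_b$ if $\mathrm{Tr}(ab)=0$, and $W_p=iP_aZ_b$ if $\mathrm{Tr}(ab)=1$. We get the following.

- $W_p=W_p^*$, $W_p^2=I$, $W_0=I$. Also $\mathrm{tr}\,W_p=0$ for $p\neq0$: if $a\ne0$ the matrix has zero diagonal, and if $a=0$, $b\neq0$ the trace is $\sum_x\chi(bx)=0$.
- $P_aZ_bP_{a'}Z_{b'}=\chi(a'b)P_{a+a'}Z_{b+b'}$, so $W_pW_{p'}=\eta W_{p+p'}$ with $\eta\in\{\pm1,\pm i\}$. Comparing with the reversed product, $W_pW_{p'}=(-1)^{[p,p']}W_{p'}W_p$. Taking adjoints, $W_{p'}W_p=\bar\eta W_{p+p'}$, so $\bar\eta=(-1)^{[p,p']}\eta$. Therefore $\eta=\pm1$ if $[p,p']=0$, and $\eta=\pm i$ if $[p,p']=1$.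
- $\mathrm{tr}(W_pW_{p'})$ is $d$ if $p=p'$ and $0$ otherwise. So the $d^2$ matrices $W_p$ form a basis of $M_d(\mathbb C)$.

For $q=2$ these are the identity and the three Pauli matrices:
$$W_{(1,0)}=\begin{pmatrix}0&1\\1&0\end{pmatrix},\quad W_{(0,1)}=\begin{pmatrix}1&0\\0&-1\end{pmatrix},\quad W_{(1,1)}=\begin{pmatrix}0&-i\\i&0\end{pmatrix}.$$

**Step 2: the lines.** This step splits $V\setminus 0$ into $q+1$ families of commuting matrices. The lines through $0$ in $F^2$ are
$$L_t=\{x(t,1):x\in F\}\ (t\in F),\qquad L_\infty=\{x(1,0):x\in F\}.$$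
They meet pairwise only in $0$ and cover $V$, and $V=L\oplus L'$ for $L\ne L'$. Each is isotropic: for instance $[x(t,1),y(t,1)]=\mathrm{Tr}(xty+ytx)=0$. Since $|L|=q=|V|^{1/2}$ and the form is nondegenerate, $|L^\perp|=q$, so $L^\perp=L$.

**Step 3: one basis for each line.** We now diagonalize each commuting family and find that all joint eigenspaces are one-dimensional. Fix a line $L$. The $W_p$, $p\in L$, are commuting Hermitian unitaries, so $\mathbb C^d$ is the orthogonal sum of their joint eigenspaces. Let $\Sigma_L$ be the nonempty set of systems $\sigma:L\to\{\pm1\}$ of joint eigenvalues that occur. For $p,p'\in L$ we have $W_pW_{p'}=\eta(p,p')W_{p+p'}$ with $\eta(p,p')=\pm1$, so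
$$\sigma(0)=1,\qquad\sigma(p)\sigma(p')=\eta(p,p')\sigma(p+p').$$
For $\sigma,\tau\in\Sigma_L$ the signs cancel in the product, so $\sigma\tau$ is a character of $L$, and it is trivial only if $\sigma=\tau$. Consider
$$\Pi_{L,\sigma}=\frac1d\sum_{p\in L}\sigma(p)W_p .$$
On a joint eigenvector of type $\tau$ it acts as the scalar $\frac1d\sum_{p\in L}\sigma(p)\tau(p)$, which is $1$ if $\tau=\sigma$ and $0$ otherwise. So $\Pi_{L,\sigma}$ is the orthogonal projector onto the eigenspace of type $\sigma$. Its trace is $\frac1d\,\mathrm{tr}\,W_0=1$. Hence every joint eigenspace is a line, $|\Sigma_L|=d$, and we obtain an orthonormal basis $B_L=\{x_{L,\sigma}\}_{\sigma\in\Sigma_L}$ with $\Pi_{L,\sigma}=x_{L,\sigma}x_{L,\sigma}^*$.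

Fix $\sigma_0\in\Sigma_L$. Then $\sigma_0\Sigma_L$ is contained in the character group $\hat L$, and both sets have $d$ elements, so $\Sigma_L=\sigma_0\hat L$. Summing over all characters gives
$$\sum_{\sigma\in\Sigma_L}\sigma(p)\sigma(p')=\begin{cases}d&p=p',\\0&p\ne p',\end{cases}\qquad p,p'\in L. \tag{3}$$

**Step 4: unbiasedness.** For $L\ne L'$,
$$|\langle x_{L,\sigma},x_{L',\sigma'}\rangle|^2=\mathrm{tr}(\Pi_{L,\sigma}\Pi_{L',\sigma'})=\frac1{d^2}\sum_{p\in L,\,p'\in L'}\sigma(p)\sigma'(p')\,\mathrm{tr}(W_pW_{p'})=\frac1d,$$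
because $\mathrm{tr}(W_pW_{p'})\neq0$ needs $p=p'\in L\cap L'=\{0\}$.

For $q=2$ we recover the three bases above: $B_{L_0}=\{e_0,e_1\}$, $B_{L_1}=\{y_+,y_-\}$, and $B_{L_\infty}=\{\frac1{\sqrt2}(1,\pm1)\}$.

## 3. Equal energy for every choice of $k$ lines

For a set $\mathcal L$ of $k\ge2$ lines let $X_{\mathcal L}\in\mathbb S^{kd}$ be the union of the bases $B_L$, $L\in\mathcal L$. There are $kd$ diagonal terms equal to $1$, and each of the $k(k-1)$ ordered pairs of bases contributes $d^2\cdot d^{-2}$, so
$$E(X_{\mathcal L})=kd+k(k-1), \tag{4}$$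
which depends only on $k$ and $d$. Comparing with (2) for $n=kd$,
$$kd+k(k-1)-\frac{2k^2d}{d+1}=\frac{k(d-1)(d+1-k)}{d+1},$$
so the full system $k=d+1$ is a global minimizer, and for $k\le d$ there is a gap.

Suppose we can show that some $X_{\mathcal L}$ with $k\le d$ is a local minimizer. How do we show that it is not global? The sensible first approach is to use the gap, but (2) is only a lower bound, and nothing so far says that it is attained for $n=kd$. So the gap alone decides nothing, and one would need an explicit configuration of lower energy.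

Equation (4) offers a way around this. All $X_{\mathcal L}$ with $|\mathcal L|=k$ lie at the same height. If *one* of them is not a local minimizer, then strictly smaller energies exist, and *none* of them is a global minimizer. So it suffices to find, for the same $k$, one system that is a local minimizer and another that is not. In Section 1 we saw a system that is not, with $q=2$ and $k=2$.

**Theorem 2.** Let $d=2^s$, $s\ge6$, $n=d^2/2$. There is a set $\mathcal L$ of $d/2$ lines such that $X_{\mathcal L}$ is a local minimizer of (1) but not a global one. (Smallest case: $d=64$, $n=2048$, $E(X_{\mathcal L})=3040$.) So the conjecture is false.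

**Theorem 3.** Let $d=q=2^s$.

- (a) If $q/2+\sqrt q+5/2<k\le q+1$, every $X_{\mathcal L}$ with $|\mathcal L|=k$ is a local minimizer.
- (b) If $2\le k\le q/2+1$, some $X_{\mathcal L}$ with $|\mathcal L|=k$ is not a local minimizer.
- (c) If $s\ge20$, then for every integer $k$ with $3\sqrt q\le k\le q/2+1$ the conjecture fails for $(d,n)=(q,kq)$.
- (d) If $q-1$ is a prime power and $q/2+\sqrt q+5/2<k\le q-1$, the conjecture fails for $(d,n)=(q,kq)$. In particular it fails for $d=32$, $n=32k$, $25\le k\le31$.

In Theorem 2 and in Theorem 3(a),(c),(d), the local minimizers are strict modulo the symmetries $f_j\mapsto e^{i\theta_j}Uf_j$, $U\in U(d)$: there is a neighborhood of $X_{\mathcal L}$ in which $E\ge E(X_{\mathcal L})$, with equality only at points of the orbit of $X_{\mathcal L}$.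

Parts (a) and (b) show the tension. For large $k$ all our systems are local minimizers, so they cannot be played against each other, and (d) needs an outside competitor. For $k\le q/2+1$ a bad system exists, and the work is to find a good one.

## 4. The second variation at $X_{\mathcal L}$

Throughout, $n=kd$, and sums over $L\ne L'$ run over *ordered* pairs in $\mathcal L$ unless we say otherwise.

**Step 1: coordinates for tangent vectors.** We describe the tangent space so that the symmetry directions are visible. A tangent vector at $X_{\mathcal L}$ has components $g_{L,\sigma}$ with $\mathrm{Re}\langle g_{L,\sigma},x_{L,\sigma}\rangle=0$. Splitting along the basis $B_L$, this says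
$$g_{L,\sigma}=i\theta_{L,\sigma}x_{L,\sigma}+M_Lx_{L,\sigma},$$
with $\theta_{L,\sigma}\in\mathbb R$ and $M_L$ a matrix with zero diagonal in the basis $B_L$, both arbitrary. The off-diagonal entries of the column of $M_L$ at $x_{L,\sigma}$ are the coordinates of $g_{L,\sigma}$ along the other vectors of $B_L$. Call vectors with all $M_L=0$ *phase vectors* and vectors with all $\theta=0$ *$M$-vectors*.

**Step 2: expanding $E$ along $M$-vectors.** We compute $E$ to second order along the curves
$$f_{L,\sigma}(t)=\frac{x+tM_Lx}{\|x+tM_Lx\|},\qquad x=x_{L,\sigma}.$$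
Since $\langle M_Lx,x\rangle=0$, the norm is $1+O(t^2)$, so the velocity at $t=0$ is $M_Lx$.

Diagonal pairs contribute constants. Two distinct vectors of the same basis start orthogonal, so their inner product is $O(t)$ and its fourth power is $O(t^4)$.

Let $L\ne L'$. Put $S_L(t)=\sum_\sigma f_{L,\sigma}f_{L,\sigma}^*$. The derivative of $f_{L,\sigma}f_{L,\sigma}^*$ at $0$ is $M_L\Pi_{L,\sigma}+\Pi_{L,\sigma}M_L^*$, so
$$S_L(t)=I+tA_L+O(t^2),\qquad A_L=M_L+M_L^*,\qquad\mathrm{tr}\,S_L(t)=d.$$
Let $\varepsilon_{\sigma\sigma'}=|\langle f_{L,\sigma},f_{L',\sigma'}\rangle|^2-\frac1d=t\,\dot\varepsilon_{\sigma\sigma'}+O(t^2)$. Summing over $\sigma\in\Sigma_L,\sigma'\in\Sigma_{L'}$ and using $\mathrm{tr}\,S_L=\mathrm{tr}\,S_{L'}=d$,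
$$\sum\varepsilon_{\sigma\sigma'}=\mathrm{tr}(S_LS_{L'})-d=\mathrm{tr}\big((S_L-I)(S_{L'}-I)\big)=t^2\,\mathrm{tr}(A_LA_{L'})+O(t^3).$$
So the first-order sum vanishes. The pair of bases contributes $\sum(\frac1d+\varepsilon)^2=1+\frac2d\sum\varepsilon+\sum\varepsilon^2$. Altogether
$$E(t)=E(0)+t^2\mathcal Q+O(t^3),\qquad \mathcal Q=\sum_{L\ne L'}\Big(\frac2d\,\mathrm{tr}(A_LA_{L'})+\sum_{\sigma,\sigma'}\dot\varepsilon_{\sigma\sigma'}^2\Big). \tag{5}$$

**Step 3: critical point, Hessian, symmetries.** This step turns (5) into a statement about the Hessian on all tangent vectors. By (5), the derivative of $E$ vanishes on $M$-vectors, and since $E$ does not change when vectors are multiplied by phases, it vanishes on phase vectors. Together these span the tangent space, so $X_{\mathcal L}$ is a critical point. Recall that at a critical point the Hessian is a well-defined symmetric bilinear form on the tangent space, and that the second derivative of $E$ along any smooth curve with velocity $g$ is $\mathrm{Hess}(g,g)$, because the term with the acceleration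 of the curve is multiplied by $dE=0$. So $\mathrm{Hess}(g,g)=2\mathcal Q$ on $M$-vectors.

Let $\mathbf G=U(d)\times U(1)^n$ act on $\mathbb S^n$ by $(U,(e^{i\theta_j}))\cdot(f_j)=(e^{i\theta_j}Uf_j)$. The action preserves $E$, so the orbit $\mathbf G\cdot X_{\mathcal L}$ consists of critical points. In local coordinates the gradient of $E$ vanishes along every curve in the orbit. Differentiating at the point $X_{\mathcal L}$ shows that the velocity lies in the kernel of the Hessian. Hence
$$T(\mathbf G\cdot X_{\mathcal L})\subset\ker\mathrm{Hess}. \tag{6}$$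
In particular, phase vectors lie in $\ker\mathrm{Hess}$. So for a tangent vector $g$ with data $(\theta,M)$ there are no cross terms, and $\mathrm{Hess}(g,g)=2\mathcal Q(M)$.

**Step 4: the matrices $M_L$ in the basis $W_p$.** We want coordinates in which $\mathcal Q$ splits. Write $M_L=\sum_{p\in V}c_{L,p}W_p$. If $p\notin L=L^\perp$, some $W_r$ with $r\in L$ anticommutes with $W_p$. For $x\in B_L$ we have $W_rx=\pm x$, so
$$\langle W_px,x\rangle=\langle W_rW_pW_rx,x\rangle=-\langle W_px,x\rangle=0 .$$
If $p\in L$, then $W_p$ is diagonal in $B_L$ with entries $\sigma(p)$, and by (3) the vectors $(\sigma(p))_\sigma$, $p\in L$, are linearly independent. Hence $M_L$ has zero diagonal in $B_L$ if and only if $c_{L,p}=0$ for all $p\in L$, and the $c_{L,p}=\alpha_{L,p}+i\beta_{L,p}$ with $p\notin L$ are arbitrary complex numbers. Set $\alpha_{L,p}=\beta_{L,p}=0$ for $p\in L$. Since the $W_p$ are Hermitian,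
$$A_L=2\sum_p\alpha_{L,p}W_p,\qquad\mathrm{tr}(A_LA_{L'})=4d\sum_p\alpha_{L,p}\alpha_{L',p}.$$

**Step 5: the term $\dot\varepsilon$.** We compute it for a fixed pair $L\ne L'$. From the derivative of $f f^*$ in Step 2,
$$\dot\varepsilon_{\sigma\sigma'}=2\,\mathrm{Re}\,\mathrm{tr}(\Pi_{L',\sigma'}M_L\Pi_{L,\sigma})+2\,\mathrm{Re}\,\mathrm{tr}(\Pi_{L,\sigma}M_{L'}\Pi_{L',\sigma'}).$$
For $p\ne0$ write uniquely $p=r_p+r_p'$ with $r=r_p\in L$, $r'=r'_p\in L'$, and let $W_{r'}W_r=\eta W_p$. Then $W_p=\bar\eta\,W_{r'}W_r$, and taking adjoints, $W_p=\eta\,W_rW_{r'}$. Use the first form in the first trace and the second form in the second. Since $W_r\Pi_{L,\sigma}=\sigma(r)\Pi_{L,\sigma}=\Pi_{L,\sigma}W_r$, similarly for $r'$, and $\mathrm{tr}(\Pi_{L,\sigma}\Pi_{L',\sigma'})=\frac1d$,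
$$\dot\varepsilon_{\sigma\sigma'}=\frac2d\sum_{p\ne0}e_p\,\sigma(r_p)\sigma'(r_p'),\qquad e_p=\mathrm{Re}(\bar\eta c_{L,p})+\mathrm{Re}(\eta c_{L',p}), \tag{7}$$
where $c_{L,0}=c_{L',0}=0$ was used. Squaring and summing, (3) for $L$ and for $L'$ kills all mixed terms, because $p$ is determined by $(r_p,r_p')$:
$$\sum_{\sigma,\sigma'}\dot\varepsilon_{\sigma\sigma'}^2=\frac4{d^2}\cdot d^2\sum_{p\ne0}e_p^2=4\sum_{p\neq0}e_p^2 .$$
By the rule for $\eta$ in Section 2, if $[r_p,r'_p]=0$ then $\eta=\pm1$ and $e_p=\pm(\alpha_{L,p}+\alpha_{L',p})$. If $[r_p,r'_p]=1$ then $\eta=\pm i$ and $e_p=\pm(\beta_{L,p}-\beta_{L',p})$. We call the pair $\{L,L'\}$ of *commuting* or *anticommuting type* with respect to $p$, respectively.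

**Step 6: one quadratic form for each $p$.** We collect terms. For $p\ne0$ let $\mathcal L_p=\{L\in\mathcal L:p\notin L\}$. Let $G_p$ be the graph with vertex set $\mathcal L_p$ in which $L\sim L'$ if and only if $[r_p,r_p']=0$, and let $\bar G_p$ be its complement. Let $\delta_p=1$ if $p$ lies on a line of $\mathcal L$, and $\delta_p=0$ otherwise. There is at most one such line.

By Steps 4 and 5, an ordered pair contributes $8\sum_p\alpha_{L,p}\alpha_{L',p}+4\sum_pe_p^2$ to $\mathcal Q$. The number $e_p^2$ is the same for $(L,L')$ and $(L',L)$, so $\mathcal Q=8\sum_{p\ne0}\mathcal Q_p$, where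
$$\mathcal Q_p=\sum_{L\ne L'}\alpha_{L,p}\alpha_{L',p}+\sum_{\{L,L'\}}e_p^2 ,$$
the second sum being over unordered pairs. The first sum is $(\sum_L\alpha_{L,p})^2-\sum_L\alpha_{L,p}^2$. In the second, suppose $p\in L_0\in\mathcal L$. For $L\in\mathcal L_p$ the component of $p$ in $L$ is $0$, so the pair $\{L,L_0\}$ is of commuting type and contributes $(\alpha_{L,p}+0)^2=\alpha_{L,p}^2$. These terms exist exactly when $\delta_p=1$. So, suppressing $p$ and summing over $\mathcal L_p$,
$$\mathcal Q_p=\Big(\sum_L\alpha_L\Big)^2-(1-\delta_p)\sum_L\alpha_L^2+\sum_{LL'\in G_p}(\alpha_L+\alpha_{L'})^2+\sum_{LL'\in\bar G_p}(\beta_L-\beta_{L'})^2, \tag{8}$$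
with the last two sums over edges. The matrix of the $\alpha$-part is
$$R_p=J-(1-\delta_p)I+D+A,$$
where $J$ is the all-ones matrix and $D$, $A$ are the degree and adjacency matrices of $G_p$.

**Check against Section 1.** Take $q=2$, $\mathcal L=\{L_0,L_1\}$, $p=(1,0)$. Then $\delta_p=0$, and $p=(0,1)+(1,1)$ with $[(0,1),(1,1)]=1$, so $G_p$ has two vertices and no edge, and $R_p=J-I=\begin{pmatrix}0&1\\1&0\end{pmatrix}$. The vector $\alpha=(1,-1)$ gives $\mathcal Q_p=-2$ and $\mathcal Q=-16$. It corresponds to $M_{L_0}=W_p$, $M_{L_1}=-W_p$, and the curves of Step 2 with $t=\tan\theta$ are precisely the path of Section 1: for example $y_+-tW_py_+=\frac1{\sqrt2}(1-it,\,i(1+it))$, which normalizes to $g_+$. There $E=6-4\sin^22\theta+6\sin^42\theta=6-16t^2+O(t^3)$, in agreement.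

## 5. From the matrices $R_p$ to local minimality

**Lemma 4.** (i) If for all $p\ne0$ the matrix $R_p$ is positive definite and $\bar G_p$ is connected, then $X_{\mathcal L}$ is a local minimizer, strict modulo $\mathbf G$.
(ii) If some $R_p$ has a negative eigenvalue, then $X_{\mathcal L}$ is not a local minimizer. In particular $\min E<kd+k(k-1)$ for $n=kd$.

**Proof of (ii).** Take for $(\alpha_{L,p})_{L\in\mathcal L_p}$ an eigenvector of $R_p$ with negative eigenvalue and set all other coordinates to zero. Then $\mathcal Q<0$, and by (5) $E(t)<E(0)$ for small $t\ne0$. The last claim follows from (4).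

**Proof of (i), Step 1: the kernel of the Hessian is the orbit direction.** The Hessian cannot be positive definite because of the symmetries, so we show that the symmetries account for its whole kernel. By (8), $\mathcal Q\ge0$. If $\mathcal Q=0$, then all $\alpha$ vanish, and since $\bar G_p$ is connected, $\beta_{L,p}=\beta_p$ does not depend on $L\in\mathcal L_p$. (The set $\mathcal L_p$ is nonempty because $k\ge2$.) Put $\Gamma=\sum_{p\ne0}\beta_pW_p$, a Hermitian matrix. Then
$$M_L=i\sum_{p\notin L}\beta_pW_p=i\Big(\Gamma-\sum_{p\in L\setminus0}\beta_pW_p\Big),$$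
and $\sum_{p\in L\setminus0}\beta_pW_p$ is real diagonal in $B_L$. So the tangent vector with these $M_L$ is the sum of $(i\Gamma x_{L,\sigma})$, the velocity of $(e^{it\Gamma}x_{L,\sigma})$, and a phase vector. Hence it is tangent to $\mathbf G\cdot X_{\mathcal L}$, and it stays so if a phase vector is added. Since $\mathrm{Hess}(g,g)=2\mathcal Q(M)$ for data $(\theta,M)$, the Hessian is positive semidefinite. The kernel of a positive semidefinite form is its null set, which we have just shown to lie in $T(\mathbf G\cdot X_{\mathcal L})$. By (6) the kernel equals $T(\mathbf G\cdot X_{\mathcal L})$.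

**Proof of (i), Step 2: a transversal slice.** We deduce local minimality from definiteness transversally to the orbit. Let $Y$ be a submanifold through $X_{\mathcal L}$ whose tangent space there is a complement of the kernel. The map $\mathbf G\times Y\to\mathbb S^n$, $(g,y)\mapsto gy$, has at $(e,X_{\mathcal L})$ a differential whose image contains $T(\mathbf G\cdot X_{\mathcal L})$ and $TY$, so it is surjective. The map is therefore a submersion at that point and takes neighborhoods of $(e,X_{\mathcal L})$ onto neighborhoods of $X_{\mathcal L}$. So every point near $X_{\mathcal L}$ is $gy$ with $y\in Y$ near $X_{\mathcal L}$. The restriction $E|_Y$ has a critical point with positive definite Hessian at $X_{\mathcal L}$, so $E(gy)=E(y)\ge E(X_{\mathcal L})$, with equality only for $y=X_{\mathcal L}$, that is, only on the orbit. $\square$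

How can we verify that $R_p>0$? The obvious estimate is $J\ge0$ and $D+A\ge0$; the latter holds because $D+A$ is the matrix of $\sum_{LL'\in G_p}(\alpha_L+\alpha_{L'})^2$. This gives only $R_p\ge-(1-\delta_p)I$. It falls short by $1$ for every $p$ that lies on no line of $\mathcal L$. The loss is real: in the check above, $R_p$ does have the eigenvalue $-1$. So we need information about $G_p$. The fact that gets us past this point is that every $G_p$ is an induced subgraph of an explicit Cayley graph with small negative eigenvalues. Then $A$ itself is bounded below, and $D$ can win.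

## 6. The graphs $G_p$ inside Cayley graphs with Kloosterman eigenvalues

**Definition.** For $\gamma\in F^*$ let $C_\gamma$ be the graph on $F$ in which $x,y$ are adjacent if and only if $x+y\in\{z\ne0:\mathrm{Tr}(\gamma/z)=0\}$, and let $\bar C_\gamma$ be its complement, with connection set $\{z\neq0:\mathrm{Tr}(\gamma/z)=1\}$.

For $q=4$, $\gamma=1$: $\mathrm{Tr}(1/z)=0$ only for $z=1$, so $C_1$ has the two edges $\{0,1\}$ and $\{\omega,\omega^2\}$, and $\bar C_1$ is a $4$-cycle.

**Lemma 5.** Let $p=c(1,0)$ or $p=c(v,1)$ with $c\in F^*$, $v\in F$, and let $\gamma=c^2$. There is a bijection $\varphi_p$ from the $q$ lines not containing $p$ onto $F$ such that for distinct such lines $L,L'$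
$$[r_p,r_p']=\mathrm{Tr}\frac{\gamma}{\varphi_p(L)+\varphi_p(L')} .$$
So $G_p$ and $\bar G_p$ are isomorphic, via $\varphi_p$, to the subgraphs of $C_\gamma$ and $\bar C_\gamma$ induced on $\varphi_p(\mathcal L_p)$.

**Proof.** We solve for the components of $p$ explicitly. Note that $[x(t,1),y(u,1)]=\mathrm{Tr}(xty+yux)=\mathrm{Tr}(xy(t+u))$.

*Case $p=c(1,0)$.* The lines not containing $p$ are the $L_t$. If $c(1,0)=x(t,1)+y(u,1)$, then $x+y=0$ gives $x=y$, and $xt+yu=c$ gives $x=c/(t+u)$. So $[r,r']=\mathrm{Tr}(x^2(t+u))=\mathrm{Tr}\big(c^2/(t+u)\big)$, and $\varphi_p(L_t)=t$ works.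

*Case $p=c(v,1)$.* The lines not containing $p$ are $L_t$ with $t\ne v$, and $L_\infty$. Put $\varphi_p(L_t)=1/(t+v)$ and $\varphi_p(L_\infty)=0$, a bijection onto $F$. If $p=x(t,1)+y(u,1)$, then $x+y=c$ and $xt+yu=cv$ give $x=c(v+u)/(t+u)$, $y=c(v+t)/(t+u)$. So
$$[r,r']=\mathrm{Tr}\frac{c^2(v+u)(v+t)}{t+u}=\mathrm{Tr}\frac{c^2}{\frac1{t+v}+\frac1{u+v}}. \tag{9}$$
If $p=x(t,1)+(y,0)$, then $x=c$ and $y=c(v+t)$, and $[r,r']=\mathrm{Tr}(xy)=\mathrm{Tr}(c^2(v+t))$, which is $\mathrm{Tr}\big(c^2/(\frac1{t+v}+0)\big)$. $\square$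

**Eigenvalues.** We now bound the spectrum. For $a\in F^*$ let
$$K(a)=\sum_{z\ne0}\chi(z+a/z),$$
a real number. Weil's bound for Kloosterman sums states that for a nontrivial additive character $\psi$ of $\mathbb F_q$ and $a,b\in\mathbb F_q$ not both zero, $|\sum_{z\ne0}\psi(az+b/z)|\le2\sqrt q$ (Lidl–Niederreiter, *Finite Fields*, Thm 5.45). So $|K(a)|\le2\sqrt q$. The characters $x\mapsto\chi(bx)$ are eigenvectors of any Cayley graph on $F$, with eigenvalue the sum of $\chi(bz)$ over the connection set. For $C_\gamma$ this is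
$$\tfrac12\sum_{z\ne0}\chi(bz)\big(1+\chi(\gamma/z)\big)=\begin{cases}\frac12\big((q-1)-1\big)=\frac q2-1,&b=0,\\ \frac12\big(-1+K(b\gamma)\big),&b\ne0,\end{cases}$$
where for $b\neq0$ we substituted $z\to z/b$. For $\bar C_\gamma$ the factor is $1-\chi(\gamma/z)$, so the eigenvalues are $\frac q2$ for $b=0$ and $\frac12(-1-K(b\gamma))$ for $b\ne0$. Hence all eigenvalues of $C_\gamma$ are at least $-\sqrt q-\frac12$, and all eigenvalues of $\bar C_\gamma$ but one, counted with multiplicity, are at most $\sqrt q-\frac12$.

For $q=4$: $K(1)=3$ and $K(\omega)=K(\omega^2)=-1$, so $C_1$ has eigenvalues $1,1,-1,-1$, as two disjoint edges must.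

Two facts from linear algebra enter the next lemma. *Cauchy interlacing*: if $B$ is a principal submatrix of a real symmetric matrix $C$, then the smallest eigenvalue of $B$ is at least that of $C$, and the second largest eigenvalue of $B$ is at most that of $C$. And the largest adjacency eigenvalue of a graph is at least its average degree (test with the all-ones vector), hence at least its minimum degree.

**Lemma 6.** Suppose that for all $p\ne0$ and $L\in\mathcal L_p$
$$\deg_{G_p}(L)>\sqrt q+\tfrac32-\delta_p,\qquad\deg_{\bar G_p}(L)>\sqrt q-\tfrac12 .$$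
Then $X_{\mathcal L}$ is a local minimizer, strict modulo $\mathbf G$.

**Proof.** We check the hypotheses of Lemma 4(i). By Lemma 5, $A$ is a principal submatrix of the adjacency matrix of $C_\gamma$, so $A\ge-(\sqrt q+\frac12)I$. As $J\ge0$,
$$R_p\ge D-(1-\delta_p)I-\big(\sqrt q+\tfrac12\big)I>0 .$$
If $\bar G_p$ were disconnected, each of two components would have largest adjacency eigenvalue at least its minimum degree, which exceeds $\sqrt q-\frac12$. So $\bar G_p$ would have two eigenvalues above $\sqrt q-\frac12$. By interlacing the second largest eigenvalue of $\bar C_\gamma$ would exceed $\sqrt q-\frac12$, a contradiction. $\square$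

## 7. Systems with an isolated vertex that slide downhill

Lemma 6 asks for large degrees in $G_p$. The opposite extreme, an isolated vertex in some $G_p$ with $\delta_p=0$, gives descent, exactly as for $q=2$.

**Lemma 7 (= Theorem 3(b)).** For $2\le k\le q/2+1$ there is $\mathcal L$ with $|\mathcal L|=k$ such that $X_{\mathcal L}$ is not a local minimizer. Hence $\min E<kd+k(k-1)$ for $n=kd$.

**Proof.** We force isolation with the formula of Lemma 5. Exactly $q/2$ elements $u\in F^*$ have $\mathrm{Tr}(1/u)=1$, since $u\mapsto1/u$ permutes $F^*$. Let $\mathcal L$ consist of $L_0$ (the line $L_t$ with $t=0$) and $k-1\le q/2$ of the lines $L_u$ with $\mathrm{Tr}(1/u)=1$. Let $p=(1,0)$. Then $p\in L_\infty\notin\mathcal L$, so $\delta_p=0$ and $\mathcal L_p=\mathcal L$. For each chosen $u$ the pair $\{L_0,L_u\}$ has $[r_p,r_p']=\mathrm{Tr}(1/u)=1$, so $L_0$ is isolated in $G_p$. In $R_p=J-I+D+A$ the $(L_0,L_0)$ entry is $1-1+0+0=0$, and each $(L_0,L_u)$ entry is $1$. The $2\times2$ principal minor on $\{L_0,L_u\}$ is $0\cdot(\ast)-1=-1$, so $R_p$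 has a negative eigenvalue. Apply Lemma 4(ii). $\square$

## 8. The trace-zero hyperplane: proof of Theorem 2

We need $q/2$ lines for which every $G_p$ and every $\bar G_p$ has large degrees. Take lines $L_t$ with $t$ in a set $T\subset F$. For $p=c(1,0)$ adjacency depends on $t+u$, so it is natural to let $T$ be an additive subgroup: then $t+u$ runs through the same set $T\setminus0$ for every $t$, and all degrees are equal. But for $p=c(v,1)$ the identification in Lemma 5 is $t\mapsto1/(t+v)$, which does not carry subgroups to subgroups, and this reasoning stops. The remedy is to keep the variable $z=t+u$ and not pass to $\varphi_p$. Since $v+u=(v+t)+z$, the first form in (9) splits as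
$$[r,r']=\mathrm{Tr}\frac{c^2(v+t)\big((v+t)+z\big)}{z}=\mathrm{Tr}\frac{\gamma_t}{z}+\mathrm{Tr}\big(c^2(v+t)\big),\qquad\gamma_t=c^2(v+t)^2. \tag{10}$$
For fixed $t$ the second term is a constant, and the first has the shape we had before. Only $\gamma$ now depends on $t$, and our estimate will be uniform in $\gamma$.

**Step 1: the count.** We fix the set and the basic count. Let $q\ge64$, $H=\{h\in F:\mathrm{Tr}\,h=0\}$, and $\mathcal L=\{L_t:t\in H\}$, so $k=q/2$. For $\gamma\in F^*$ and $\kappa\in\{0,1\}$ let $N_\kappa(\gamma)=\#\{z\in H\setminus0:\mathrm{Tr}(\gamma/z)=\kappa\}$. Then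
$$N_\kappa(\gamma)=\tfrac14\sum_{z\ne0}(1+\chi(z))\big(1+(-1)^\kappa\chi(\gamma/z)\big)=\tfrac14\big[q-2+(-1)^\kappa(K(\gamma)-1)\big]\ge\tfrac14\big(q-3-2\sqrt q\big). \tag{11}$$
Here the four sums are $q-1$, $-1$, $-(-1)^\kappa$ and $(-1)^\kappa K(\gamma)$, and the last step is Weil's bound.

**Step 2: degrees for $p=c(1,0)$.** We have $\delta_p=0$ and $\mathcal L_p=\mathcal L$. With $z=t+u$ running through $H\setminus0$, Lemma 5 gives $\deg_{G_p}(L_t)=N_0(c^2)$ and $\deg_{\bar G_p}(L_t)=N_1(c^2)$.

**Step 3: degrees for $p=c(v,1)$.** Here $p\in L_v$, so $\delta_p=1$ if and only if $v\in H$, and $\mathcal L_p=\{L_t:t\in H\setminus\{v\}\}$. Fix $t\in H\setminus\{v\}$, so $\gamma_t\ne0$, and put $\kappa=\mathrm{Tr}(c^2(v+t))$. By (10), the pair $\{L_t,L_u\}$ is of commuting type if and only if $\mathrm{Tr}(\gamma_t/z)=\kappa$, where $z=t+u$. As $u$ runs through $H\setminus\{t,v\}$, $z$ runs through $H\setminus0$, except that if $v\in H$ the value $z=t+v$ is omitted. For the omitted value $\gamma_t/z=c^2(v+t)$ has trace $\kappa$, so it is one of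 those counted by $N_\kappa(\gamma_t)$. Hence
$$\deg_{G_p}(L_t)=N_\kappa(\gamma_t)-\delta_p,\qquad\deg_{\bar G_p}(L_t)=N_{1-\kappa}(\gamma_t).$$
The loss of $\delta_p$ matches the $\delta_p$ that Lemma 6 allows.

**Step 4: the numerical condition.** We verify Lemma 6. In all cases its hypotheses follow from
$$\tfrac14\big(q-3-2\sqrt q\big)>\sqrt q+\tfrac32,\quad\text{i.e. } q-6\sqrt q-9>0,\quad\text{i.e. }\sqrt q>3+3\sqrt2 .$$
Since $3+3\sqrt2<7.25<8$, this is true for $q\ge64$. (For $q=32$ the inequality fails, and this argument says nothing.) So $X_{\mathcal L}$ is a local minimizer, strict modulo $\mathbf G$, with $E(X_{\mathcal L})=kd+k(k-1)$ and $k=d/2$.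

**Step 5: it is not global.** By Lemma 7 with the same $k=q/2\le q/2+1$, $\min E<kd+k(k-1)=E(X_{\mathcal L})$. For $d=64$: $k=32$, $n=2048$, and $E(X_{\mathcal L})=2048+32\cdot31=3040$. This proves Theorem 2. $\square$

## 9. Other numbers of bases: proof of Theorem 3

Part (b) is Lemma 7.

**Part (a): deleting few lines.** The degrees in $C_\gamma$ and $\bar C_\gamma$ are about $q/2$, and we bound what is lost. Let $r=q+1-k$ be the number of lines not in $\mathcal L$. For $p\ne0$, $|\mathcal L_p|=k-\delta_p$, so $\varphi_p(\mathcal L_p)$ omits exactly $q-k+\delta_p=r-1+\delta_p$ elements of $F$. As $C_\gamma$ and $\bar C_\gamma$ are regular of degrees $q/2-1$ and $q/2$,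
$$\deg_{G_p}\ge\tfrac q2-r-\delta_p,\qquad\deg_{\bar G_p}\ge\tfrac q2-r+1-\delta_p\ge\tfrac q2-r .$$
Since $q/2-r=k-q/2-1$, the hypothesis $k>q/2+\sqrt q+\frac52$ says $q/2-r>\sqrt q+\frac32$, and Lemma 6 applies. $\square$

**Part (c): random sets of lines.** Let $s\ge20$ and $3\sqrt q\le k\le q/2+1$. By (b) some system with the same $k$ is not a local minimizer, so it suffices to find a set $\mathcal L$ of $k$ lines satisfying the hypotheses of Lemma 6. We show that a random set works with positive probability.

*Step 1: the mean degrees.* Let $T\subset F$ be a uniformly random $k$-subset and $\mathcal L=\{L_t:t\in T\}$. Fix $p\ne0$ and $t\in F$ with $p\notin L_t$. Conditionally on $t\in T$, the set $T\setminus\{t\}$ is a uniform $(k-1)$-subset of $F\setminus\{t\}$. By Lemma 5, the number of $u\in F\setminus\{t\}$ with $p\notin L_u$ and $\{L_t,L_u\}$ of commuting type is at least $q/2-2$: among the $q/2-1$ neighbors in $C_\gamma$, at most one corresponds to $L_\infty$, which is not available. For the anticommuting type the number is at least $q/2-1$.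 Hence $\deg_{G_p}(L_t)$ and $\deg_{\bar G_p}(L_t)$ are hypergeometric with mean at least
$$\frac{(k-1)(q/2-2)}{q-1}=\frac{k-1}2-\frac{3(k-1)}{2(q-1)}\ge\frac{k-1}2-1=\frac{k-3}2 ,$$
where we used $k-1\le q/2$, so that the subtracted fraction is at most $\frac{3q}{4(q-1)}\le1$.

*Step 2: the gap.* Both conditions of Lemma 6 hold if all these degrees exceed $\sqrt q+\frac32$. The mean exceeds $\sqrt q+\frac32$ by at least
$$\frac k2-\sqrt q-3\ge\frac k6-3\ge\frac k{12},$$
since $\sqrt q\le k/3$ and $k\ge36$ (indeed $k\ge3\sqrt q\ge3\cdot1024$).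

*Step 3: concentration.* We bound the probability of a bad degree. Hoeffding's inequality for sampling without replacement (Hoeffding, JASA 58 (1963), Theorems 2 and 4) says: for a sample of $m$ values from a finite population with values in $[0,1]$, the sum is at most its mean minus $g>0$ with probability at most $e^{-2g^2/m}$. Here $m=k-1$, and the values are $1$ on the $u$ of the required type and $0$ elsewhere. So each of these degrees is at most $\sqrt q+\frac32$ with conditional probability at most
$$\exp\Big(-\frac{2(k/12)^2}{k-1}\Big)\le e^{-k/72}\le e^{-\sqrt q/24}.$$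

*Step 4: union bound.* For each $p$, $t$ and type, the bad event is that $t\in T$ and the degree is at most $\sqrt q+\frac32$. Its probability is at most the conditional one. There are at most $2q^3$ such events, so it remains to check $2q^3e^{-\sqrt q/24}<1$ for $s\ge20$. At $s=20$, $\sqrt q/24=1024/24>42.6$, while $3\ln q+\ln2=61\ln2<42.3$. When $s$ increases by $1$, $\sqrt q/24$ increases by more than $42.6(\sqrt2-1)>17$ and $3\ln q$ by $3\ln2<3$. So with positive probability no bad event occurs. A suitable $T$ exists, and its $X_{\mathcal L}$ is a local minimizer, strict modulo $\mathbf G$, that is not global. $\square$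

**Part (d): a competitor from difference sets.** By (a), in this range all $X_{\mathcal L}$ are local minimizers, so here we exhibit a better configuration. Let $Q=q-1=d-1$ be a prime power and $v=Q^2+Q+1=d^2-d+1$. By Singer (Trans. AMS 43 (1938)) there is $\Delta\subset\mathbb Z_v$ with $|\Delta|=Q+1=d$ such that each nonzero residue is a difference of two elements of $\Delta$ exactly once. To see what this means, look at $Q=2$, $v=7$, $\Delta=\{1,2,4\}$: the differences are $\pm1,\pm2,\pm3$, each nonzero residue once.

*Step 1: the vectors.* We construct up to $v$ vectors with equal, small inner products. For $j\in\mathbb Z_v$ let $f_j=d^{-1/2}(e^{2\pi ija/v})_{a\in\Delta}\in\mathbb S$. For $j\ne l$,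
$$|\langle f_j,f_l\rangle|^2=\frac1{d^2}\sum_{a,b\in\Delta}e^{2\pi i(j-l)(a-b)/v}=\frac1{d^2}\Big(d+\sum_{m\ne0}e^{2\pi i(j-l)m/v}\Big)=\frac{d-1}{d^2}.$$

*Step 2: comparing energies.* For $k\le d-1$ we have $n=kd\le d^2-d<v$, and any $n$ of these vectors have energy $n+n(n-1)(d-1)^2/d^4$. With $n=kd$ this is less than $kd+k(k-1)$ if and only if $(kd-1)(d-1)^2<(k-1)d^3$. Collecting terms with $k$ and using $d^3-d(d-1)^2=d(2d-1)$, this is
$$k>\frac{d^3-(d-1)^2}{d(2d-1)} .$$
The right side is at most $\frac{d^2}{2d-1}=\frac d2+\frac d{2(2d-1)}<\frac d2+1$, so the condition holds when $k>\frac d2+\sqrt d+\frac52$. By (a), all $X_{\mathcal L}$ with $|\mathcal L|=k$ are then local minimizers, strict modulo $\mathbf G$, and they are not global.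

*Step 3: the case $d=32$.* Here $Q=31$ is prime and $\frac d2+\sqrt d+\frac52<24.2$, so every $k$ with $25\le k\le31$ qualifies. For $k=31$ the two energies are $E(X_{\mathcal L})=992+930$ and, for the vectors $f_j$, $992+\frac{992\cdot991\cdot31^2}{32^4}=992+900.96\ldots$ $\square$
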